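# Discrete sets of pairs and zero-dimensionality of Lindelöf $\Sigma$-spaces

All spaces are Tychonoff. The closure of a set $D\subset X\times X$ in $X\times X$ is written $\overline D$, and $\Delta=\{(x,x):x\in X\}$ is the diagonal.

## 1. Off-diagonal pairs and their trace on the diagonal

Take a discrete set $D\subset (X\times X)\setminus\Delta$: a set of pairs $(a,b)$ with $a\ne b$, each of which has a neighborhood in $X\times X$ that contains no other pair of $D$. No pair of $D$ lies on the diagonal, but the pairs may accumulate there. We record where.

**Definition (trace).** For $D\subset X\times X$ put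
$$\delta(D)=\{x\in X:(x,x)\in\overline D\}.$$

Thus $x\in\delta(D)$ means that every open $O\ni x$ contains both coordinates of some pair of $D$. The set $\delta(D)$ is the preimage of the closed set $\overline D$ under the continuous map $x\mapsto(x,x)$, so it is closed in $X$. This map is a homeomorphism of $X$ onto $\Delta$, so $\delta(D)$ is homeomorphic to $\Delta\cap\overline D$.

Two small computations show how large and how small a trace can be.

*The interval.* Let $X=[0,1]$ and
$$D=\Big\{\Big(\frac{j}{2^k},\frac{j+1}{2^k}\Big): k\ge 1,\ 0\le j<2^k\Big\}.$$
The continuous function $(u,v)\mapsto v-u$ takes on $D$ only the values $2^{-k}$; each value is isolated among these, and each is attained finitely often. Hence $D$ is discrete. Every open set around a point $x$ contains some $[j2^{-k},(j+1)2^{-k}]\ni x$, so $\delta(D)=[0,1]$. The closure of a discrete set of pairs has captured a copy of the whole space.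

*Isolated points.* If $x$ is isolated in $X$, then $\{(x,x)\}$ is open in $X\times X$ and misses $D$, since $D\cap\Delta=\emptyset$. So $\delta(D)$ never contains an isolated point.

Here is what the trace is for. A space is *zero-dimensional* if it has a base of clopen sets. If $X$ is zero-dimensional, so are $X\times X$ and every $\overline D\subset X\times X$. Can one go back, and recognize zero-dimensionality of $X$ from the closures of discrete subsets of the square? The paper "Diagonals and discrete subsets of squares" asks this for Lindelöf $\Sigma$-spaces (defined in Section 2). A result of Burke and Tkachuk gives the equivalence for Lindelöf $p$-spaces, that is, spaces admitting a perfect map onto a separable metrizable space. The answer for Lindelöf $\Sigma$-spaces is also yes, with no set-theoretic assumptions beyond ZFC.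

**Theorem A.** A Lindelöf $\Sigma$-space $X$ is zero-dimensional iff $\overline D$ is zero-dimensional for every discrete $D\subset X\times X$. For the "if" part it suffices that $\delta(D)$ is zero-dimensional for every discrete $D\subset (X\times X)\setminus\Delta$.

**Theorem B.** Let $X$ be a Lindelöf $\Sigma$-space and $n\ge 0$. Then $\dim X\le n$ iff $\dim \delta(D)\le n$ for every discrete $D\subset (X\times X)\setminus\Delta$. In particular, if $\dim\overline D\le n$ for all discrete $D\subset X\times X$, then $\dim X\le n$.

The plan is to build one discrete $D$ whose trace is so large that whatever avoids it is harmless. The interval shows the ideal case $\delta(D)=X$; isolated points show that this cannot always be reached.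

## 2. Lindelöf $\Sigma$-spaces and network weight

**Definition (Lindelöf $\Sigma$-space).** A space $X$ is a Lindelöf $\Sigma$-space if there are a cover $\mathcal C$ of $X$ by compact sets and a countable family $\mathcal N$ of subsets of $X$ such that for every $C\in\mathcal C$ and every open $U\supset C$ there is $N\in\mathcal N$ with $C\subset N\subset U$.

Equivalently, $X$ is a continuous image of a Lindelöf $p$-space; we do not use this. Examples are compact spaces ($\mathcal C=\mathcal N=\{X\}$), separable metrizable spaces (singletons for $\mathcal C$, a countable base for $\mathcal N$), and countable spaces (singletons for both).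

**Lemma 1.** Let $X$ be a Lindelöf $\Sigma$-space, witnessed by $\mathcal C,\mathcal N$. (a) $X$ is Lindelöf, hence normal. (b) If $F\subset X$ is closed, then $F$ is Lindelöf $\Sigma$, witnessed by the traces $C\cap F$ and $N\cap F$. (c) $X\times X$ is Lindelöf $\Sigma$.

*Proof.* (a) Take an open cover and close it under finite unions. Each compact $C\in\mathcal C$ lies in a member $U$ of the enlarged cover, so $C\subset N\subset U$ for some $N\in\mathcal N$. The sets $N$ that arise this way are countably many and cover $X$. Choose for each of them one member $U\supset N$; these countably many $U$ cover $X$, and each is a finite union of members of the original cover. A regular Lindelöf space is normal.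

(b) The sets $C\cap F$ are compact and cover $F$. If $C\cap F\subset O\cap F$ with $O$ open in $X$, then $C\subset O\cup(X\setminus F)$, which is open. Pick $N\in\mathcal N$ with $C\subset N\subset O\cup(X\setminus F)$. Then $C\cap F\subset N\cap F\subset O\cap F$.

(c) Use the products $C_1\times C_2$ and $N_1\times N_2$. If $C_1\times C_2\subset W$ with $W$ open, compactness gives open $U_i\supset C_i$ with $U_1\times U_2\subset W$. Choose $N_i\in\mathcal N$ with $C_i\subset N_i\subset U_i$; then $C_1\times C_2\subset N_1\times N_2\subset W$. $\square$

**Normalization.** We may assume that every $N\in\mathcal N$ is closed and that $\mathcal N$ is closed under finite intersections. For the first, replace each $N$ by $\overline N$. If $C\subset U$ with $U$ open, regularity and compactness give an open $V$ with $C\subset V\subset\overline V\subset U$, and $C\subset N\subset V$ implies $C\subset\overline N\subset U$. For the second, add all finite intersections; the family stays countable. For $C\in\mathcal C$ put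
$$\mathcal N_C=\{N\in\mathcal N:C\subset N\}.$$
This family is nonempty (take $U=X$), is closed under finite intersections, and every open $U\supset C$ contains a member of it. The traces of a normalized pair on a closed $F$ are again closed sets, and the family of traces of $\mathcal N$ is again closed under finite intersections.

**Definition (network).** A *network* of $X$ is a family $\mathcal R$ of subsets of $X$ such that every open set is a union of members of $\mathcal R$. The *network weight* $nw(X)$ is the least cardinality of a network.

Members of a network need not be open. A base is a network, and so is the family of all singletons, hence $nw(X)\le|X|$. Traces show that $nw(H)\le nw(X)$ for every subspace $H\subset X$. An infinite space has infinite network weight: the map $x\mapsto\{R\in\mathcal R:x\in R\}$ is injective, because for $x\neq y$ the open set $X\setminus\{y\}$ contains some $R\in\mathcal R$ with $x\in R$.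

Network weight can be smaller than weight. Let $S=\{\infty\}\cup(\omega\times\omega)$, where the points $(i,j)$ are isolated and the basic neighborhoods of $\infty$ are $U_\varphi=\{\infty\}\cup\{(i,j):j\ge\varphi(i)\}$, $\varphi:\omega\to\omega$. These sets are clopen and points are closed, so $S$ is Tychonoff; it is countable, so $nw(S)=\omega$. Given $U_{\varphi_0},U_{\varphi_1},\dots$, put $\varphi(i)=\varphi_i(i)+1$. Then $(n,\varphi_n(n))\in U_{\varphi_n}\setminus U_\varphi$ for every $n$, so no countable family is a local base at $\infty$. The weight of $S$ is uncountable.

The next two lemmas say that, in a Lindelöf $\Sigma$-space, bounding the network weight by $\lambda$ is the same as injecting the space continuously into $[0,1]^\lambda$.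

**Lemma 2.** If $nw(X)=\kappa\ge\omega$, there is a continuous injection $g:X\to[0,1]^\kappa$.

*Proof.* Let $\mathcal R$ be a network with $|\mathcal R|=\kappa$. For each pair $(R,S)\in\mathcal R^2$ for which some continuous $f:X\to[0,1]$ satisfies $f|_R\equiv 0$ and $f|_S\equiv1$, choose one such $f$. At most $\kappa$ functions are chosen; we show that they separate points. Let $x\ne y$. Take a continuous $h:X\to[0,1]$ with $h(x)=0$, $h(y)=1$, and $R,S\in\mathcal R$ with $x\in R\subset\{h<1/3\}$ and $y\in S\subset\{h>2/3\}$. With $p(t)=\min\{1,\max\{0,3t-1\}\}$ the function $p\circ h$ is $0$ on $R$ and $1$ on $S$. So a function was chosen for $(R,S)$, and it takes the value $0$ at $x$ and $1$ at $y$. The chosen functions, padded with constants if there are fewer than $\kappa$, are the coordinates of $g$. $\square$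

**Lemma 3.** Let $X$ be a Lindelöf $\Sigma$-space with normalized $\mathcal C,\mathcal N$, let $\lambda\ge\omega$, let $g:X\to[0,1]^\lambda$ be a continuous injection, and let $\mathcal B$ be the family of $g$-preimages of a base of $[0,1]^\lambda$ that has size $\le\lambda$, contains $\emptyset$ and is closed under finite unions. If $x\in C\in\mathcal C$ and $U\ni x$ is open, then there are $N\in\mathcal N_C$ and $B\in\mathcal B$ with $x\in N\cap B\subset U$. In particular $nw(X)\le\lambda$.

*Proof.* The set $g(C\setminus U)$ is compact, and it does not contain $g(x)$ because $g$ is injective. In the Hausdorff space $[0,1]^\lambda$ the point and the compact set have disjoint open neighborhoods; since the base is closed under finite unions, we may take both from the base. Their preimages are disjoint sets $B_1,B_2\in\mathcal B$ with $x\in B_1$ and $C\setminus U\subset B_2$. Now $C\subset U\cup B_2$, which is open, so there is $N\in\mathcal N_C$ with $N\subset U\cup B_2$. Hence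
$$x\in N\cap B_1\subset (U\cup B_2)\cap B_1\subset U.$$
Therefore $\{N\cap B:N\in\mathcal N,\ B\in\mathcal B\}$ is a network, and it has size at most $\omega\cdot\lambda=\lambda$. $\square$

## 3. Separable metrizable spaces by hand

Let $(X,d)$ be separable metric and let $L$ be its closed set of non-isolated points. We build a discrete $D\subset X^2\setminus\Delta$ with $\delta(D)=L$; by Section 1 a larger trace is impossible.

Let $B_0,B_1,\dots$ enumerate a base. At stage $n$, skip if $B_n\cap L=\emptyset$. Otherwise choose $a_n\in B_n\cap L$ and $b_n\in B_n\setminus\{a_n\}$ with $d(a_n,b_n)<\frac12 d(a_m,b_m)$ for all earlier non-skipped $m$; there are finitely many such $m$, and $a_n$ is not isolated. Let $D$ be the set of all chosen pairs and $r_m=d(a_m,b_m)$. The open set $\{(u,v):\frac12r_m<d(u,v)<2r_m\}$ contains $(a_m,b_m)$ and no other pair of $D$, since later pairs have distance $<\frac12r_m$ and earlier ones have distance $>2r_m$. So $D$ is discrete. If $x\in L$ and $O\ni x$ is open, take $B_n$ with $x\in B_n\subset O$. Stage $n$ was not skipped, so $(a_n,b_n)\in O^2$. Hence $L\subset\delta(D)$.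

Suppose now that $\delta(D)=L$ is zero-dimensional. A closed $F\subset X$ disjoint from $L$ consists of isolated points, so it is discrete and zero-dimensional. Thus $L$ is zero-dimensional and so is every closed set that avoids $L$. That this forces $X$ to be zero-dimensional is a gluing argument, proved in Section 8 as property (I3). So Theorem A holds for separable metrizable spaces.

## 4. Where the metric recursion breaks

Try the same recursion in a general Lindelöf $\Sigma$-space. There is no metric, so attach to each chosen pair a continuous $f_\alpha:X\to[0,1]$ with $f_\alpha(a_\alpha)=0$ and $f_\alpha(b_\alpha)=1$, and ask of every later pair that $|f_\alpha(a_\gamma)-f_\alpha(b_\gamma)|<1/3$. Then the open set $\{(u,v):f_\alpha(v)-f_\alpha(u)>1/3\}$ contains $(a_\alpha,b_\alpha)$ and no later pair. Three things go wrong once the recursion runs past finite stages.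

First, at stage $\alpha$ the set $D_\alpha$ of earlier pairs may be infinite, and a new pair close to $(x,x)$ may be forced to be close to $\overline{D_\alpha}$. This is harmless. If $(x,x)\in\overline{D_\alpha}$, the point $x$ is already in the trace and needs no new pair; if not, some $U^2\ni(x,x)$ misses $D_\alpha$ and we work inside $U$.

Second, the new pair must lie in a prescribed small closed set $H$, and its two points must be nearly unseparated by all earlier $f_\beta$. For finitely many $f_\beta$ it suffices that $H$ is infinite. For infinitely many it may be impossible. For instance, if $H$ is a copy of $[0,1]$ and among the restrictions $f_\beta|_H$ there are, for all rationals $p<q$ in $[0,1]$, functions equal to $0$ on $[0,p]$ and to $1$ on $[q,1]$, then any two distinct points of $H$ are separated by values $0$ and $1$, and no pair is left. We need a guarantee that fewer than $\kappa$ functions cannot separate the points of $H$. By Lemma 3 this holds if $nw(H)=\kappa$, so we should arrange that every closed set which matters has the full network weight.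

Third, that guarantee covers only stages with fewer than $\kappa$ earlier functions, where $\kappa=nw(X)$. A recursion over a base may be longer than $\kappa$: the space $S$ of Section 2 has $nw(S)=\omega$ and uncountable weight. So the recursion must run over a network of size $\kappa$, and Lemma 3 supplies one, consisting of the sets $N\cap B$. But $N\cap B$ is not open. A point $x\in N\cap B$ may be bad in $X$ while $N$ is thin at $x$: in $X=[0,1]$ with $N=\{x\}$, no pair of distinct points can be placed in $N$ at all. So it is not enough that $x$ has no small neighborhood in $X$; we need that $N$ itself is not small near $x$, for all relevant $N$.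

The way past this is to define the set $G$ to be captured by exactly this requirement, and then to prove that a closed set missing $G$ is still harmless. The second part uses the compact sets $C\in\mathcal C$.

## 5. A statement about families of small closed sets

**Theorem C.** Let $X$ be a Lindelöf $\Sigma$-space and $\mathcal I$ a family of closed subsets of $X$ such that

* (I1) closed subsets of members of $\mathcal I$ belong to $\mathcal I$, and all finite sets (including $\emptyset$) belong to $\mathcal I$;
* (I2) if a closed $F\subset X$ is a countable union of members of $\mathcal I$, then $F\in\mathcal I$;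
* (I3) if $F$ is closed, $A\subset F$, $A\in\mathcal I$, and every closed subset of $F$ disjoint from $A$ is in $\mathcal I$, then $F\in\mathcal I$.

If $\delta(D)\in\mathcal I$ for every discrete $D\subset (X\times X)\setminus\Delta$, then $X\in\mathcal I$.

For Theorem A, $\mathcal I$ will be the family of zero-dimensional closed subsets; in Section 3, (I3) was used with $F=X$ and $A=L$. Sections 6 and 7 prove Theorem C. Assume, for a contradiction, that $X\notin\mathcal I$.

## 6. Equalizing network weights, and the set $G$

**Step 1: every closed set outside $\mathcal I$ gets the same network weight.** This step supplies the guarantee asked for in Section 4. Among all closed subsets of $X$ not in $\mathcal I$, choose one, $F_0$, with minimal network weight $\kappa$. We check that $X$ may be replaced by $F_0$. The subspace $F_0$ is Lindelöf $\Sigma$ by Lemma 1(b). The family $\{A\in\mathcal I:A\subset F_0\}$ satisfies (I1)–(I3) in $F_0$, because closed subsets of $F_0$ are closed in $X$. If $D\subset F_0^2\setminus\Delta$ is discrete, its closures in $F_0^2$ and in $X^2$ coincide, since $F_0^2$ is closed. So $\delta(D)$ is the same set in both spaces; it is contained in $F_0$ and belongs to $\mathcal I$. Finally,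 a closed $H\subset F_0$ with $H\notin\mathcal I$ has $nw(H)\ge\kappa$ by minimality and $nw(H)\le nw(F_0)=\kappa$ by monotonicity. Writing $X$ for $F_0$, we have with $\kappa=nw(X)$:
$$X\notin\mathcal I,\quad\text{and every closed } H\subset X \text{ with } H\notin\mathcal I \text{ has } nw(H)=\kappa. \tag{1}$$
By (I1) the space $X$ is infinite, so $\kappa\ge\omega$. Fix normalized $\mathcal C,\mathcal N$ for $X$.

**Step 2: the points where a closed set is not locally small.** This step isolates where pairs can be placed. For closed $A\subset X$ let
$$A'=\{x\in A:\ A\cap\overline U\notin\mathcal I\text{ for every open }U\ni x\}.$$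
For example, if $\mathcal I$ is the family of zero-dimensional closed subsets of $[0,1]$, then $A'=A$ for every nondegenerate closed interval $A$, and $A'=\emptyset$ for every countable closed $A$. We need three properties.

* $A'$ is closed, and $A'\subset A$. If $x\in A\setminus A'$, there is an open $U\ni x$ with $A\cap\overline U\in\mathcal I$. The same $U$ shows $y\notin A'$ for every $y\in U\cap A$. So $A'$ is closed in $A$, and $A$ is closed in $X$.
* If $A\subset B$, then $A'\subset B'$. For $x\in A'$ and open $U\ni x$ we have $A\cap\overline U\notin\mathcal I$; this set is a closed subset of $B\cap\overline U$, so $B\cap\overline U\notin\mathcal I$ by (I1).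
* If $A'=\emptyset$, then $A\in\mathcal I$. Each $x\in A$ has an open $U_x\ni x$ with $A\cap\overline{U_x}\in\mathcal I$. As $A$ is Lindelöf, countably many $U_x$ cover it, so $A$ is a countable union of members of $\mathcal I$, and (I2) applies.

**Step 3: the set to be captured.** By Lemma 3, a point $x\in C\in\mathcal C$ has arbitrarily small network elements $N\cap B$ with $N\in\mathcal N_C$. So the recursion can serve $x$ if $x\in N'$ for all these $N$. Accordingly, let
$$G=\Big\{x\in X:\ \text{there is } C\in\mathcal C\text{ with } x\in C\cap\bigcap_{N\in\mathcal N_C}N'\Big\}. \tag{2}$$

The set $G$ depends on $\mathcal C,\mathcal N$ and need not be closed. Take $X=[0,1]$, $\mathcal I$ the zero-dimensional closed sets, $\mathcal C$ the singletons, and $\mathcal N$ all closed intervals with rational endpoints in $[0,1]$, together with $\emptyset$ and the singletons $\{q\}$, $q$ rational. This is a normalized pair. If $x$ is irrational, every $N\in\mathcal N$ containing $x$ is a nondegenerate interval, so $x\in N=N'$ and $x\in G$. If $q$ is rational, then $\{q\}\in\mathcal N_{\{q\}}$ and $\{q\}'=\emptyset$, so $q\notin G$. Thus $G$ is the set of irrationals in $[0,1]$. A closed set missing $G$ is countable,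 hence in $\mathcal I$. The next claim says that this is no accident.

**Claim 1.** Every closed $F\subset X$ with $F\cap G=\emptyset$ belongs to $\mathcal I$.

*Proof.* Suppose $F\notin\mathcal I$. We find a point of $F\cap G$.

*Choosing $C$ so that all traces $F\cap N$ are large.* There are countably many sets $F\cap N$ with $N\in\mathcal N$ and $F\cap N\in\mathcal I$. They do not cover $F$: otherwise $F\in\mathcal I$ by (I2). Pick $x\in F$ outside all of them, and $C\in\mathcal C$ with $x\in C$. For $N\in\mathcal N_C$ we have $x\in F\cap N$, so
$$F\cap N\notin\mathcal I,\quad\text{hence } (F\cap N)'\ne\emptyset,\qquad\text{for all } N\in\mathcal N_C. \tag{3}$$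

*Each $(F\cap N)'$ with $N\in\mathcal N_C$ meets $C$.* This puts the bad points inside a compact set. If $(F\cap N)'\cap C=\emptyset$, then $X\setminus(F\cap N)'$ is an open set containing $C$, so it contains some $M\in\mathcal N_C$. Now $N\cap M\in\mathcal N_C$, and by monotonicity together with $A'\subset A$,
$$(F\cap N\cap M)'\subset (F\cap N)'\cap M=\emptyset,$$
which contradicts (3) for $N\cap M$.

*A common point.* The sets $C\cap(F\cap N)'$, $N\in\mathcal N_C$, are nonempty and compact. They are directed downwards, because $(F\cap N\cap M)'\subset(F\cap N)'\cap(F\cap M)'$ and $N\cap M\in\mathcal N_C$. So there is $y\in C\cap\bigcap_{N\in\mathcal N_C}(F\cap N)'$. Then $y\in F$, and $y\in(F\cap N)'\subset N'$ for all $N\in\mathcal N_C$. Hence $y\in F\cap G$, a contradiction. $\square$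

Note that the point $x$ chosen first need not be in $G$; compactness of $C$ moves us from $x$ to $y$.

## 7. A discrete set of pairs that captures $G$

**Claim 2.** There is a discrete $D\subset (X\times X)\setminus\Delta$ with $G\subset\delta(D)$.

*Proof.* **Step 1: setting up the recursion.** This step fixes a list of $\kappa$ tasks and what is required of each. By Lemma 2 fix a continuous injection $g:X\to[0,1]^\kappa$, and let $\mathcal B$ be as in Lemma 3 with $\lambda=\kappa$. Enumerate $\mathcal N\times\mathcal B=\{(N_\alpha,B_\alpha):\alpha<\kappa\}$, possibly with repetitions. By recursion on $\alpha<\kappa$ we either *skip* stage $\alpha$ or choose points $a_\alpha\ne b_\alpha$, an open $U_\alpha\subset X$ and a continuous $f_\alpha:X\to[0,1]$. Let $J_\alpha$ be the set of non-skipped $\beta<\alpha$ and $D_\alpha=\{(a_\beta,b_\beta):\beta\in J_\alpha\}$. If stage $\alpha$ is not skipped, we require: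

* (R1) $a_\alpha,b_\alpha\in N_\alpha\cap B_\alpha\cap U_\alpha$ and $U_\alpha^2\cap D_\alpha=\emptyset$;
* (R2) $f_\alpha(a_\alpha)=0$ and $f_\alpha(b_\alpha)=1$;
* (R3) $|f_\beta(a_\alpha)-f_\beta(b_\alpha)|<1/3$ for all $\beta\in J_\alpha$.

Here $U_\alpha$ keeps the new pair away from earlier pairs, and $f_\alpha$ keeps it away from later ones.

**Step 2: stage $\alpha$ can be carried out.** If $(x,x)\in\overline{D_\alpha}$ for every $x\in N_\alpha'\cap B_\alpha$ (in particular if $N_\alpha'\cap B_\alpha=\emptyset$), skip. Otherwise fix $x\in N_\alpha'\cap B_\alpha$ with $(x,x)\notin\overline{D_\alpha}$, an open $U_\alpha\ni x$ with $U_\alpha^2\cap D_\alpha=\emptyset$, and, by regularity, an open $V\ni x$ with $\overline V\subset U_\alpha\cap B_\alpha$. Put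
$$H=N_\alpha\cap\overline V.$$
This is a closed set. Since $x\in N_\alpha'$, we have $H\notin\mathcal I$. So $H$ is infinite by (I1), and $nw(H)=\kappa$ by (1). We look for distinct $a_\alpha,b_\alpha\in H$ satisfying (R3), using the map
$$\varphi=(f_\beta)_{\beta\in J_\alpha}:H\to[0,1]^{J_\alpha}.$$

If $J_\alpha$ is finite, cover $[0,1]^{J_\alpha}$ by finitely many boxes with sides of length less than $1/3$. As $H$ is infinite, two distinct points of $H$ are mapped by $\varphi$ into the same box, and they satisfy (R3).

If $J_\alpha$ is infinite, then $\varphi$ is not injective. Indeed, $H$ is a Lindelöf $\Sigma$-space by Lemma 1(b), and an injective $\varphi$ would give, by Lemma 3 applied to $H$ with $\lambda=|J_\alpha|$, that $nw(H)\le|J_\alpha|\le|\alpha|<\kappa$. This contradicts $nw(H)=\kappa$. So there are distinct points of $H$ at which all $f_\beta$, $\beta\in J_\alpha$, agree, and they satisfy (R3).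

Since $H\subset N_\alpha\cap B_\alpha\cap U_\alpha$, condition (R1) holds. As $X$ is Tychonoff and $a_\alpha\ne b_\alpha$, there is $f_\alpha$ as in (R2). The recursion goes through. Let $D$ be the set of all chosen pairs; $D\cap\Delta=\emptyset$.

**Step 3: $D$ is discrete.** For a non-skipped $\alpha$ consider the open set
$$W_\alpha=\{(u,v)\in U_\alpha\times U_\alpha:\ f_\alpha(v)-f_\alpha(u)>1/3\}.$$
It contains $(a_\alpha,b_\alpha)$ by (R1) and (R2). For non-skipped $\beta<\alpha$ the pair $(a_\beta,b_\beta)$ belongs to $D_\alpha$, which misses $U_\alpha^2$ by (R1). For non-skipped $\gamma>\alpha$ we have $\alpha\in J_\gamma$, so $|f_\alpha(a_\gamma)-f_\alpha(b_\gamma)|<1/3$ by (R3), and $(a_\gamma,b_\gamma)\notin W_\alpha$. Hence $W_\alpha\cap D=\{(a_\alpha,b_\alpha)\}$.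

**Step 4: $G\subset\delta(D)$.** Let $x\in G$, witnessed by $C\in\mathcal C$ as in (2), and let $O\ni x$ be open. We show $D\cap O^2\ne\emptyset$. By Lemma 3 there are $N\in\mathcal N_C$ and $B\in\mathcal B$ with $x\in N\cap B\subset O$. Let $(N,B)=(N_\alpha,B_\alpha)$. Since $N\in\mathcal N_C$, (2) gives $x\in N_\alpha'\cap B_\alpha$. If stage $\alpha$ was not skipped, then $(a_\alpha,b_\alpha)\in(N_\alpha\cap B_\alpha)^2\subset O^2$ by (R1). If it was skipped, then $(x,x)\in\overline{D_\alpha}$ by the skipping rule, so $O^2$ meets $D_\alpha\subset D$. Since $O$ was arbitrary, $(x,x)\in\overline D$. $\square$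

**Conclusion of the proof of Theorem C.** Take $D$ from Claim 2 and put $A=\delta(D)$, a closed set with $G\subset A$. By hypothesis $A\in\mathcal I$. A closed $F\subset X$ disjoint from $A$ is disjoint from $G$, so $F\in\mathcal I$ by Claim 1. By (I3), applied to $A\subset X$, we get $X\in\mathcal I$. This contradicts (1). $\blacksquare$

## 8. Zero-dimensional closed sets: proof of Theorem A

If $X$ is zero-dimensional, then so are $X\times X$ and all its subspaces, in particular every $\overline D$.

Conversely, let $X$ be a Lindelöf $\Sigma$-space such that $\delta(D)$ is zero-dimensional for every discrete $D\subset X^2\setminus\Delta$. This holds if all $\overline D$ are zero-dimensional, since $\delta(D)$ is homeomorphic to the subspace $\Delta\cap\overline D$ of $\overline D$. Let $\mathcal I$ be the family of zero-dimensional closed subspaces of $X$. By Theorem C it suffices to verify (I1)–(I3). All closed subspaces of $X$ are Lindelöf and normal by Lemma 1.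

**Step 0: from clopen bases to separation of closed sets.** Zero-dimensionality is a statement about points, while sums and gluings need one about closed sets. *In a zero-dimensional Lindelöf space, disjoint closed sets $P,Q$ are separated by a clopen set.* Every point has a clopen neighborhood that misses $P$ or misses $Q$. Take a countable subcover $\{V_i:i\in\omega\}$ and put $E_i=V_i\setminus\bigcup_{j<i}V_j$. The $E_i$ form a partition into clopen sets, so any union of them is clopen, its complement being the union of the others. The set $\bigcup\{E_i:E_i\cap P\ne\emptyset\}$ contains $P$, and it misses $Q$ since an $E_i$ that meets $P$ lies in a $V_i$ that misses $Q$.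

Conversely, if disjoint closed sets of a Tychonoff space are always separated by clopen sets, the space is zero-dimensional: for open $U\ni x$, separate $\{x\}$ from the complement of $U$.

**Step 1: (I1).** Subspaces of zero-dimensional spaces are zero-dimensional, and finite spaces are discrete.

**Step 2: (I2).** We separate two closed sets in a countable union by treating one summand at a time. Let $F=\bigcup_{n\ge1}F_n$ with $F,F_n$ closed and $F_n$ zero-dimensional, and let $P,Q\subset F$ be disjoint closed sets. By normality choose open $S_0\supset P$, $T_0\supset Q$ in $F$ with disjoint closures. Given open $S_n,T_n$ in $F$ with disjoint closures, use Step 0 in $F_{n+1}$ to write $F_{n+1}=H\cup K$ with $H,K$ disjoint and closed,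
$$\overline{S_n}\cap F_{n+1}\subset H,\qquad \overline{T_n}\cap F_{n+1}\subset K.$$
The closed sets $\overline{S_n}\cup H$ and $\overline{T_n}\cup K$ are disjoint: $\overline{S_n}\cap\overline{T_n}=\emptyset$ and $H\cap K=\emptyset$ by choice, $\overline{S_n}\cap K\subset(\overline{S_n}\cap F_{n+1})\cap K\subset H\cap K=\emptyset$, and likewise $H\cap\overline{T_n}=\emptyset$. By normality they lie in open sets $S_{n+1},T_{n+1}$ with disjoint closures. The sequences $(S_n)$ and $(T_n)$ increase and $S_n\cap T_n=\emptyset$, so $\bigcup_nS_n$ and $\bigcup_nT_n$ are disjoint open sets. They cover $F$, as $F_{n+1}\subset S_{n+1}\cup T_{n+1}$. So $\bigcup_nS_n$ is clopen in $F$ and separates $P$ from $Q$. By Step 0, $F$ is zero-dimensional.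

**Step 3: (I3).** We separate first along $A$, then along what remains after removing neighborhoods. Let $A\subset F$ be as in (I3), and let $P,Q\subset F$ be disjoint closed sets. By Step 0 in $A$, write $A=A_P\cup A_Q$ with disjoint closed $A_P\supset P\cap A$ and $A_Q\supset Q\cap A$. The closed sets $P\cup A_P$ and $Q\cup A_Q$ are disjoint, because $P\cap A_Q\subset(P\cap A)\cap A_Q\subset A_P\cap A_Q=\emptyset$, and symmetrically $Q\cap A_P=\emptyset$. Choose open sets $S\supset P\cup A_P$ and $T\supset Q\cup A_Q$ in $F$ with $\overline S\cap\overline T=\emptyset$.

The closed set $E=F\setminus(S\cup T)$ misses $A=A_P\cup A_Q$, so it is zero-dimensional by assumption. By Step 0 in $E$, write $E=E_S\cup E_T$ with disjoint closed $E_S\supset E\cap\overline S$ and $E_T\supset E\cap\overline T$. The sets $\overline S\cup E_S$ and $\overline T\cup E_T$ are closed and cover $F$. They are disjoint: $\overline S\cap\overline T=\emptyset$ and $E_S\cap E_T=\emptyset$ by choice, $\overline S\cap E_T\subset(E\cap\overline S)\cap E_T\subset E_S\cap E_T=\emptyset$, and symmetrically $\overline T\cap E_S=\emptyset$. So $\overline S\cup E_S$ is clopen in $F$, contains $P$ and misses $Q$. By Step 0, $F$ is zero-dimensional,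 that is, $F\in\mathcal I$. $\blacksquare$

## 9. Covering dimension: proof of Theorem B

For a normal space, $\dim X\le n$ means that every finite open cover has a finite open refinement in which no point lies in more than $n+1$ members. The following classical facts about a normal space $F$ are used.

* *Closed monotonicity:* $\dim E\le\dim F$ for closed $E\subset F$.
* *Countable sum theorem* (Engelking, *General Topology*, Theorem 7.2.1): if $F$ is a countable union of closed sets of dimension $\le n$, then $\dim F\le n$.
* *Extension theorem* (Engelking, *Theory of Dimensions, Finite and Infinite*, Section 3.2): $\dim F\le n$ iff every continuous map from a closed subset of $F$ to the sphere $S^n$ extends continuously over $F$.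

If $\dim X\le n$, then $\dim\delta(D)\le n$ for all $D$ by closed monotonicity, since $\delta(D)$ is closed in the normal space $X$.

Conversely, suppose $\dim\delta(D)\le n$ for every discrete $D\subset X^2\setminus\Delta$. Apply Theorem C to
$$\mathcal I=\{F\subset X\text{ closed}:\dim F\le n\}.$$

**Step 1: (I1) and (I2).** The first is closed monotonicity together with the fact that finite sets have $\dim\le0$. The second is the countable sum theorem.

**Step 2: (I3).** We extend a given map to a sphere first over $A$, then over a neighborhood, then over the rest. Let $A\subset F$ be as in (I3), let $P\subset F$ be closed and $h:P\to S^n$ continuous. Since $\dim A\le n$, the map $h|_{P\cap A}$ extends over $A$. This extension agrees with $h$ on $P\cap A$, and $P$, $A$ are closed, so together they give a continuous $\tilde h:P\cup A\to S^n$ extending $h$.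

Next, $\tilde h$ extends over a neighborhood. By Tietze's theorem, applied to the $n+1$ coordinates, $\tilde h$ extends to a continuous $k:F\to\mathbb R^{n+1}$. On the open set $V=\{y\in F:k(y)\ne0\}\supset P\cup A$ put $h_1(y)=k(y)/|k(y)|$. Then $h_1:V\to S^n$ is continuous and extends $\tilde h$.

By normality choose an open $O$ with $P\cup A\subset O\subset\overline O\subset V$. The closed set $E=F\setminus O$ misses $A$, so $\dim E\le n$ by assumption. Hence $h_1|_{\overline O\cap E}$ extends over $E$. This extension and $h_1|_{\overline O}$ agree on $\overline O\cap E$, and $\overline O,E$ are closed sets with $\overline O\cup E=F$. They glue to a continuous map $F\to S^n$ that equals $h$ on $P\subset O$. By the extension theorem, $\dim F\le n$.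

**Step 3: the last sentence of Theorem B.** Here we pass from $\overline D$ to the trace. Suppose $\dim\overline D\le n$ for all discrete $D\subset X\times X$. By Lemma 1(c) and (a), $X\times X$ is Lindelöf $\Sigma$, hence normal, so its closed subspace $\overline D$ is normal. The set $\Delta\cap\overline D$ is closed in $\overline D$ and homeomorphic to $\delta(D)$, so $\dim\delta(D)\le\dim\overline D\le n$. By what was proved, $\dim X\le n$. $\blacksquare$

## 10. The square and the trace cannot simply be dropped

**Discrete subsets of $X$ itself do not suffice.** Let $X=[0,1]$, which is not zero-dimensional, and let $D\subset X$ be discrete. Then $\overline D$ is nowhere dense. Indeed, suppose $\overline D$ contains a nonempty open set $I$. Pick $d\in D\cap I$ and an open $J$ with $d\in J\subset I$ and $J\cap D=\{d\}$. Then $J\setminus\{d\}$ is a nonempty open subset of $I$ that misses $D$, a contradiction. A closed nowhere dense $K\subset[0,1]$ is zero-dimensional: arbitrarily close to any $t\in K$ there are points $p<t<q$ outside $K$ (one of them suffices if $t$ is an endpoint of $[0,1]$), and they cut out a clopen neighborhood of $t$ in $K$. So all closures of discrete subsets of $X$ are zero-dimensional,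 while $X$ is not. In the square this fails, as the set $D$ of Section 1 shows.

**The condition on $\overline D$ is in general not necessary for $\dim X\le n$.** Let $X=[0,1]^2$, so that $X^2=[0,1]^3\times[0,1]$, and let
$$D=\bigcup_{k\ge1}F_k\times\{1/k\},$$
where $F_k$ is a finite $1/k$-net in $[0,1]^3$. The values $1/k$ of the last coordinate are isolated among themselves and each $F_k$ is finite, so $D$ is discrete. For $p\in[0,1]^3$ choose $p_k\in F_k$ within $1/k$ of $p$; then $(p_k,1/k)\to(p,0)$. Hence $\overline D\supset[0,1]^3\times\{0\}$ and $\dim\overline D\ge3>2=\dim X$. So with $n=2$ we have $\dim X\le n$ but not $\dim\overline D\le n$ for all discrete $D$. By Theorem B the condition on the traces $\delta(D)$ is both necessary and sufficient. For $n=0$ the two conditions coincide: $X^2$ is Lindelöf, for its closed subspaces $\dim\le0$ is the same as zero-dimensionality, and Theorem A applies.
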